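# Planar graphs with edge-connectivity $4k-2$ that are not strongly $\mathbb Z_{2k}$-connected

## 1. Nine edges and four residues modulo 4

Take four vertices $h,v_1,v_2,v_3$. Join $h$ to each $v_i$ by two parallel edges, and join each pair $v_iv_j$ by one edge. This planar graph has nine edges, with $d(h)=6$ and $d(v_i)=4$. Try to orient the edges so that
$$d^+(h)\equiv 1,\qquad d^+(v_1)\equiv d^+(v_2)\equiv d^+(v_3)\equiv 0 \pmod 4 .$$

Every edge has exactly one tail, so the out-degrees must sum to $9$. The prescribed residues sum to $1\equiv 9\pmod 4$, so this necessary condition holds.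

Now look at actual values. Since $d(h)=6$, we have $d^+(h)\in\{1,5\}$, and since $d(v_i)=4$, we have $d^+(v_i)\in\{0,4\}$.

If $d^+(h)=1$, the three $v_i$ have total out-degree $8$, so two of them have out-degree $4$. Each of these two is the tail of all its edges, including the edge that joins them. That edge would have two tails, which is impossible.

If $d^+(h)=5$, the three $v_i$ have total out-degree $4$, so two of them have out-degree $0$. The edge joining these two has no tail, which is also impossible.

So there is no such orientation, although the total count is consistent. The conflict sits on a single pair of vertices. The example is poorly connected, since each $v_i$ is cut off by four edges, and one may hope that a highly edge-connected graph has enough freedom to avoid such conflicts. How much edge-connectivity is enough, if the graph is planar and the modulus is $2k$? These notes show that $4k-2$ is never enough.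

## 2. Boundaries, orientations, and out-degrees modulo $2k$

Graphs are finite and may have parallel edges. For an orientation $D$ of $G$, write $d^+_D(v)$ and $d^-_D(v)$ for the out-degree and in-degree of $v$, dropping $D$ when it is clear. For a vertex set $S$, let $d(S)$ be the number of edges between $S$ and its complement, and let $e(ab)$ be the number of edges joining $a$ and $b$. A graph on at least two vertices is $D$-edge-connected if $d(S)\ge D$ for every nonempty proper vertex set $S$. (The letter $D$ will denote an integer whenever it describes connectivity.)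

**Definition (boundary, orientation, strong connectivity).** Let $k\ge 2$. A mapping $\beta:V(G)\to\mathbb Z_{4k}$ is a $(4k,\beta)$-boundary of $G$ if $\sum_v\beta(v)\equiv 0\pmod{4k}$ and $\beta(v)\equiv d_G(v)\pmod 2$ for every $v$. An orientation is a $(4k,\beta)$-orientation if $d^+(v)-d^-(v)\equiv\beta(v)\pmod{4k}$ for every $v$. The graph $G$ is strongly $\mathbb Z_{2k}$-connected if it has a $(4k,\beta)$-orientation for every $(4k,\beta)$-boundary $\beta$.

It is easier to work with out-degrees alone. Since $d^+-d^-=2d^+-d$, put
$$\beta(v)\equiv 2P(v)-d(v)\pmod{4k}. \tag{1}$$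
If $\beta$ is a boundary, then $\beta(v)+d(v)$ is even, so (1) determines $P(v)$ modulo $2k$; conversely, every $P:V(G)\to\mathbb Z_{2k}$ gives a $\beta$ with the right parity. Summing (1) gives $\sum\beta\equiv 2\sum P-2|E(G)|\pmod{4k}$, so $\sum\beta\equiv0\pmod{4k}$ is the same as $\sum P\equiv|E(G)|\pmod{2k}$. Finally $2d^+-d\equiv\beta\pmod{4k}$ is the same as $d^+\equiv P\pmod{2k}$. Hence $G$ is strongly $\mathbb Z_{2k}$-connected if and only if every $P:V(G)\to\mathbb Z_{2k}$ with
$$\sum_vP(v)\equiv|E(G)|\pmod{2k} \tag{2}$$
is realized by an orientation with $d^+(v)\equiv P(v)\pmod{2k}$ for all $v$. Call a $P$ satisfying (2) *admissible*.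

In the opening example $k=2$, the degrees are $6,4,4,4$ and $P=(1,0,0,0)$, so (1) gives $\beta=(-4,-4,-4,-4)=(4,4,4,4)$ in $\mathbb Z_8$. The sum is $16\equiv 0$, all values and degrees are even, and there is no $(8,\beta)$-orientation. That graph is not strongly $\mathbb Z_4$-connected.

The problem, from "Homomorphisms to small negative even cycles", asks whether for every $k\ge3$ every $(4k-2)$-edge-connected planar graph is strongly $\mathbb Z_{2k}$-connected. Two known facts come with it. There exist $6$-edge-connected Eulerian planar graphs that are not strongly $\mathbb Z_4$-connected, which is the case $k=2$. And every $(4k-4)$-regular graph $G$ with $|V(G)|>2k-1$ is not strongly $\mathbb Z_{2k}$-connected. The answer is negative, for every $k$: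

**Theorem 1.** For every $k\ge2$ there is a $(4k-2)$-regular, $(4k-2)$-edge-connected planar graph that is not strongly $\mathbb Z_{2k}$-connected.

Such a graph is connected with all degrees even, hence Eulerian. Since the theorem covers every $k\ge 3$, the statement in the problem fails for every $k\ge3$, not only for some $k$.

There is also a version for all moduli. For $m\ge3$, call $G$ *strongly $\mathbb Z_m$-connected* if for every $P:V(G)\to\mathbb Z_m$ with $\sum_vP(v)\equiv|E(G)|\pmod m$ there is an orientation with $d^+(v)\equiv P(v)\pmod m$ for all $v$. For $m=2k$ with $k\ge 2$ we have just seen that this is the definition above. For odd $m$ it is the usual definition, which asks for $d^+-d^-\equiv\beta\pmod m$ for every $\beta$ with $\sum\beta\equiv0\pmod m$: again $\beta\equiv 2P-d$, and $2$ is invertible modulo $m$, so $P$ and $\beta$ determine each other and $\sum\beta\equiv 2(\sum P-|E|)$ vanishes exactly when $\sum P\equiv|E|$.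

**Theorem 2.** For every $m\ge4$ there are infinitely many $(2m-2)$-edge-connected planar graphs that are not strongly $\mathbb Z_m$-connected. For even $m$ they can be chosen $(2m-2)$-regular.

In particular, for every $k\ge2$ there are $4k$-edge-connected planar graphs that are not strongly $\mathbb Z_{2k+1}$-connected. Neither theorem makes any claim about $(4k-1)$-edge-connected planar graphs.

## 3. Bundles of $m-1$ parallel edges, and fat cycles

Start with two vertices $u,w$ joined by $n$ parallel edges. The number $d^+(u)$ can be any of $0,1,\dots,n$, and $d^+(w)=n-d^+(u)$ is then automatically right for an admissible $P$. So this graph is strongly $\mathbb Z_m$-connected exactly when $n\ge m-1$. In particular, two vertices joined by $2m-2$ edges give no counterexample.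

The number $m-1$ matters. In a bundle of $m-1$ parallel edges with a chosen forward direction, the number of forward edges lies in $\{0,\dots,m-1\}$, and these numbers represent each residue modulo $m$ exactly once. So *the residue of the state determines the state*; the residue $-1$ means that all edges point forward.

Next take a fat cycle: vertices $u_1,\dots,u_n$ in cyclic order with $n\ge3$, consecutive ones joined by $m-1$ edges. Every nonempty proper vertex set separates at least two consecutive pairs, so the graph is $(2m-2)$-edge-connected, and it is planar. Let $a_i$ be the number of edges between $u_i$ and $u_{i+1}$ that are directed forward. Then $d^+(u_i)=a_i+(m-1-a_{i-1})$, and $d^+(u_i)\equiv P(u_i)$ reads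
$$a_i\equiv a_{i-1}+P(u_i)+1\pmod m. \tag{3}$$
Going once around, (3) is consistent if and only if $\sum P+n\equiv0$, which is exactly admissibility, because $|E|=n(m-1)\equiv-n$. So we may choose $a_n$ freely in $\{0,\dots,m-1\}$, and all the other states are then determined. The fat cycle is strongly $\mathbb Z_m$-connected, and for each admissible $P$ there are exactly $m$ possible state vectors.

Thus the fat cycle has only one degree of freedom, an element of $\mathbb Z_m$. At a vertex with $P(u_i)=-1$ the state passes through unchanged. At a vertex with $P(u_i)=0$ it goes up by one. To destroy all orientations we have to rule out only $m$ state vectors.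

## 4. Counting out-degrees in degree $4k-4$ and in degree $4k-2$

The first thing to try is a count. In degree $4k-4$ it works. Let $G$ be $(4k-4)$-regular on $n>2k-1$ vertices. Fix a vertex $w$, put $P(v)=2k-1$ for $v\ne w$, and let $P(w)$ be the residue of $2k-1-n$. The total is $(n-1)(2k-1)+(2k-1-n)=n(2k-2)=|E(G)|$, so $P$ is admissible. An out-degree congruent to $2k-1$ and at most $4k-4<4k-1$ equals $2k-1$. Hence an orientation would have
$$d^+(w)=n(2k-2)-(n-1)(2k-1)=2k-1-n<0,$$
which is impossible. This proves the second known fact.

In degree $4k-2$ the count gives nothing, for any choice of $P$. Let $G$ be $(4k-2)$-regular on $n$ vertices and let $P:V(G)\to\{0,\dots,2k-1\}$ be admissible. If $P(v)=2k-1$, then $d^+(v)=2k-1$, exactly half the degree. If $P(v)\le 2k-2$, both $P(v)$ and $P(v)+2k\le 4k-2$ are possible out-degrees. The number $t$ of vertices that take the upper value must satisfy $\sum P+2kt=|E(G)|=n(2k-1)$, that is,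
$$t=\frac1{2k}\sum_v\bigl(2k-1-P(v)\bigr).$$
By admissibility $t$ is an integer. It is at least $0$, and it is at most the number of $v$ with $P(v)\le2k-2$, because each such vertex contributes at most $2k-1<2k$ to the sum. So the total count can always be satisfied, and an obstruction has to come from *where* the upper and lower vertices are. That is what happened in Section 1: exactly two of the four vertices took their upper values, and two lower vertices had too many edges between them.

## 5. A four-vertex graph that rejects one residue pattern

The next lemma extends Section 1 to every modulus. Two lower vertices $a,b$ with out-degrees $p_a,p_b$ are in conflict as soon as they are joined by more than $p_a+p_b$ edges, so we give every pair just one edge too many.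

**Lemma 1.** Let $m\ge4$, and let $p_h,p_1,p_2,p_3\ge0$ be integers with $p_h+p_1+p_2+p_3=m-3$. Let $H$ be the graph on $\{h,v_1,v_2,v_3\}$ in which each pair $a\ne b$ is joined by exactly $p_a+p_b+1$ parallel edges (where $p_{v_i}=p_i$). Then $|E(H)|=3m-3$, and $H$ has no orientation with $d^+(v)\equiv p_v\pmod m$ for all $v$.

**Proof.** Each $p_a$ occurs in three pairs, and there are six pairs, so $|E(H)|=3(m-3)+6=3m-3$. Suppose such an orientation exists. Since $0\le p_v<m$, we can write $d^+(v)=p_v+mN_v$ with integers $N_v\ge0$. Summing over the four vertices,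
$$m\sum_vN_v=(3m-3)-(m-3)=2m,$$
so $\sum_vN_v=2$. At most two of the $N_v$ are nonzero, so there are two vertices $a\ne b$ with $N_a=N_b=0$. Each of the $p_a+p_b+1$ edges between $a$ and $b$ has its tail at $a$ or $b$, so it is counted in $d^+(a)+d^+(b)=p_a+p_b$. This is a contradiction. $\square$

With $m=4$ and $p=(1,0,0,0)$ this is the opening example. The degrees in $H$ will be needed:
$$d_H(v)=\sum_{b\ne v}(p_v+p_b+1)=3p_v+(m-3-p_v)+3=2p_v+m. \tag{4}$$

## 6. A ring of gadgets for $m=2k$

Here is the plan. Replace some vertices of a fat cycle by copies of $H$, and choose $P$ so that (i) each copy passes the state through unchanged, (ii) each remaining vertex $s_i$ raises the state by one, and (iii) in the state "all edges forward on both sides", a copy is left with exactly the pattern forbidden by Lemma 1. With $2k$ copies around the cycle, the state at some copy is all forward, whatever the starting state was.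

**Choosing the multiplicities.** This step finds $p$ so that all degrees become $4k-2$. Let $m=2k$. In a planar drawing we put $h$ inside the triangle $v_1v_2v_3$ and give it no outside edges. By (4) we then need $2p_h+2k=4k-2$, so $p_h=k-1$, and $p_1+p_2+p_3=k-2$ remains. By (4) the vertex $v_i$ needs $2k-2-2p_i$ outside edges, in total $6k-6-2(k-2)=4k-2$, which is two bundles of $2k-1$. Take
$$p_h=k-1,\qquad p_1=k-2,\qquad p_2=p_3=0 .$$
The sum is $2k-3=m-3$, and the multiplicities are
$$e(hv_1)=2k-2,\quad e(hv_2)=e(hv_3)=k,\quad e(v_1v_2)=e(v_1v_3)=k-1,\quad e(v_2v_3)=1 .$$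
Now $v_1$ needs $2$ outside edges, one for each side, while $v_2$ and $v_3$ need $2k-2$ each.

**Construction.** Let $r\ge2k$; Theorem 1 uses $r=2k$, and leaving $r$ free will serve for Theorem 2. Take disjoint copies $H_1,\dots,H_r$ of $H$, with vertices $h^i,v_1^i,v_2^i,v_3^i$, and new vertices $s_1,\dots,s_r$, with indices modulo $r$. For each $i$ add

* the left bundle $L_i$ with $2k-1$ edges: $2k-2$ edges $s_{i-1}v_2^i$ and one edge $s_{i-1}v_1^i$;
* the right bundle $R_i$ with $2k-1$ edges: $2k-2$ edges $v_3^is_i$ and one edge $v_1^is_i$.

Call the graph $G$. It has $5r$ vertices, which is $10k$ for $r=2k$.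

**Regularity.** This step checks the degrees directly:
$$\begin{aligned}
d(h^i)&=(2k-2)+2k=4k-2,\\
d(v_1^i)&=(2k-2)+2(k-1)+2=4k-2,\\
d(v_2^i)=d(v_3^i)&=k+(k-1)+1+(2k-2)=4k-2,\\
d(s_i)&=2(2k-1)=4k-2 .
\end{aligned}$$

**Planarity.** This step draws one block in a strip and glues the strips. In the strip $0\le x\le4$, $-2\le y\le 2$ put
$$s_{i-1}=(0,0),\quad v_1=(2,1),\quad v_2=(1,-1),\quad v_3=(3,-1),\quad h=(2,0),\quad s_i=(4,0),$$
and join adjacent pairs by straight segments. The point $h$ is inside the triangle $v_1v_2v_3$, so the three segments at $h$ run inside the triangle and meet only at $h$. The left side of the triangle is $x=(y+3)/2$ for $-1\le y\le1$. The segment $s_{i-1}v_1$ is $x=2y$ for $0\le y\le1$, and $2y<(y+3)/2$ unless $y=1$. The segment $s_{i-1}v_2$ is $x=-y$ for $-1\le y\le0$, and $-y<(y+3)/2$ unless $y=-1$. So both lie to the left of the triangle except for their ends $v_1,v_2$, and they meet each other only at $s_{i-1}$. By the reflection $x\mapsto4-x$, the segments $v_1s_i$ and $v_3s_i$ lie to the right of the triangle except for their ends at $v_1,v_3$. The left segments lie in $x\le2$, the right ones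 in $x\ge2$, and they touch the line $x=2$ only at $v_1$. So there are no crossings. Replace each segment by the required number of parallel edges, drawn close to it.

The drawing meets the lines $x=0$ and $x=4$ only in $s_{i-1}$ and $s_i$. So $r$ strips can be placed side by side over $0\le x\le4r$ and wrapped around an annulus by taking polar angle $2\pi x/(4r)$ and radius $3+y$. This identifies $s_r$ with $s_0$ and shows that $G$ is planar.

## 7. Edge-connectivity by uncontracting the gadgets

For a vertex set $X$, let $G/X$ be the graph obtained by contracting $X$ to one vertex and deleting loops. For example, contracting two vertices of a fat triangle with bundles of $m-1$ edges leaves two vertices joined by $2m-2$ edges. The cuts of $G/X$ are exactly the cuts $d(S)$ of $G$ with $X\subseteq S$ or $X\cap S=\emptyset$.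

We want to deduce that $G$ is highly edge-connected from two easy facts: the fat cycle is, and each gadget is. A cut, however, may slice through many gadgets at once. The tool for uncrossing is submodularity,
$$d(S)+d(T)\ge d(S\cap T)+d(S\cup T).$$
To verify it, sort each edge by which of the four sets $S\cap T$, $S\setminus T$, $T\setminus S$, $V\setminus(S\cup T)$ its ends lie in. An edge between $S\setminus T$ and $T\setminus S$ is counted twice on the left and not at all on the right, and every other edge is counted equally often on both sides.

**Lemma 2.** Let $X\subsetneq V(G)$ be nonempty. Suppose $G/X$ is $D$-edge-connected, and that for every partition $X=Y\sqcup Y'$ into nonempty parts, $d(Y),d(Y')\ge D$ and $\max(d(Y),d(Y'))\ge d(X)$. Then $G$ is $D$-edge-connected.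

**Proof.** Let $\emptyset\ne S\subsetneq V(G)$. If $X\subseteq S$ or $X\cap S=\emptyset$, then $d(S)$ is a cut of $G/X$, so $d(S)\ge D$. Otherwise $S\cap X$ and $X\setminus S$ are both nonempty and form a partition of $X$. If $S\subseteq X$, then $S=S\cap X$ is a part of this partition, and $d(S)\ge D$ by hypothesis. If $V\setminus S\subseteq X$, then $V\setminus S=X\setminus S$ is a part, and $d(S)=d(V\setminus S)\ge D$.

In the remaining case $S\cap X$, $X\setminus S$, $S\setminus X$ and $V\setminus(S\cup X)$ are all nonempty. One of $d(S\cap X)$, $d(X\setminus S)$ is at least $d(X)$. Replacing $S$ by its complement interchanges the two and does not change $d(S)$, so we may assume $d(S\cap X)\ge d(X)$. By submodularity,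
$$d(S)\ge d(S\cap X)+d(S\cup X)-d(X)\ge d(S\cup X)\ge D,$$
because $S\cup X$ is a proper subset containing $X$, so $d(S\cup X)$ is a cut of $G/X$. $\square$

**Cuts inside one gadget.** This step provides the hypothesis on $Y$ and $Y'$. Let $D=4k-2$, and let $\widehat H$ be obtained from $G$ by contracting $V(G)\setminus V(H_i)$ to a vertex $z$. It has the five vertices $h,v_1,v_2,v_3,z$, with $e(zv_1)=2$, $e(zv_2)=e(zv_3)=2k-2$, $e(zh)=0$, so $d(z)=4k-2$ and $\widehat H$ is $(4k-2)$-regular. Its multiplicities are among $2k-2,\,k,\,k-1,\,1,\,2,\,0$, all at most $2k-2$ since $k\ge2$. Every cut of $\widehat H$ has a side of size $1$ or $2$. A side of size $1$ gives $4k-2$, and a side $\{a,b\}$ gives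
$$d(\{a,b\})=2(4k-2)-2e(ab)\ge2(4k-2)-2(2k-2)=4k .$$
So $\widehat H$ is $D$-edge-connected. Every nonempty $Y\subsetneq V(H_i)$ gives a cut of $\widehat H$ with the same edges, hence $d(Y)\ge D$.

**Induction.** This step assembles $G$. Let $G^{(j)}$ be $G$ with each of $V(H_{j+1}),\dots,V(H_r)$ contracted to a vertex. Then $G^{(0)}$ is a cycle of length $2r$ with every edge of multiplicity $2k-1$, so it is $(4k-2)$-edge-connected by Section 3. For $j\ge1$ let $X=V(H_j)$ in $G^{(j)}$. Then $G^{(j)}/X=G^{(j-1)}$ and $d(X)=|L_j|+|R_j|=4k-2=D$. Contracting the other gadgets does not change $d(Y)$ for $Y\subseteq X$, so $d(Y)\ge D=d(X)$ for every nonempty $Y\subsetneq X$, and both conditions on partitions of $X$ in Lemma 2 hold. If $G^{(j-1)}$ is $D$-edge-connected, then so is $G^{(j)}$. Hence $G=G^{(r)}$ is $(4k-2)$-edge-connected.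

## 8. The rotating state: end of the proof of Theorem 1

Let $r=2k$.

**The boundary.** This step chooses $P$ according to the plan. When all of $L_i$ points into $H_i$ and all of $R_i$ points out of it, a vertex $v$ of $H_i$ has as outside out-degree the number $r(v)$ of $R_i$-edges at $v$. Here $r(h)=r(v_2)=0$, $r(v_1)=1$, $r(v_3)=2k-2$. (The function $r(\cdot)$ has nothing to do with the number $r$ of copies.) The inside out-degrees should then be $\equiv p_v$, so we put $P(v)=p_v+r(v)$:
$$P(h^i)=k-1,\quad P(v_1^i)=k-1,\quad P(v_2^i)=0,\quad P(v_3^i)=2k-2,\quad P(s_i)=0. \tag{5}$$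
All degrees are $4k-2$, so (1) reads $\beta\equiv2P+2\pmod{4k}$, and
$$\beta(h^i)=\beta(v_1^i)=2k,\qquad\beta(v_2^i)=2,\qquad\beta(v_3^i)=-2,\qquad\beta(s_i)=2 .$$
All values and all degrees are even. Each index $i$ contributes $4k+2$, so the total is $2k(4k+2)=4k(2k+1)\equiv0\pmod{4k}$. Thus $\beta$ is a $(4k,\beta)$-boundary, and a $(4k,\beta)$-orientation is exactly an orientation with $d^+\equiv P\pmod{2k}$.

**How the state moves.** This step shows that gadgets pass the state through and that the $s_i$ raise it. Suppose there is an orientation with $d^+\equiv P\pmod{2k}$. Let $a_i$ be the number of edges of $L_i$ directed from $s_{i-1}$ into $H_i$, and $b_i$ the number of edges of $R_i$ directed from $H_i$ to $s_i$. Both lie in $\{0,\dots,2k-1\}$. The out-degrees over $V(H_i)$ count each of the $6k-3$ inside edges once, the $2k-1-a_i$ edges of $L_i$ that leave $H_i$, and the $b_i$ edges of $R_i$ that leave $H_i$. Hence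
$$(6k-3)+(2k-1-a_i)+b_i\equiv\sum_{v\in V(H_i)}P(v)=4k-4\pmod{2k}.$$
The left side is $8k-4-a_i+b_i$, so $b_i\equiv a_i\pmod{2k}$, and $b_i=a_i$ because both lie in $\{0,\dots,2k-1\}$. At $s_i$, the outgoing edges are the $2k-1-b_i$ edges of $R_i$ directed to $H_i$ and the $a_{i+1}$ edges of $L_{i+1}$ directed into $H_{i+1}$. So $(2k-1-b_i)+a_{i+1}\equiv0$, that is,
$$a_{i+1}\equiv b_i+1=a_i+1\pmod{2k}.$$

**The contradiction.** The numbers $a_1,\dots,a_{2k}$ run through all residues modulo $2k$, so some $i$ has $a_i=b_i=2k-1$. For this $i$ all edges of $L_i$ are directed into $H_i$ and all edges of $R_i$ out of $H_i$. Each $v\in V(H_i)$ therefore has out-degree inside $H_i$ congruent to $P(v)-r(v)=p_v\pmod{2k}$. This is an orientation of $H$ that Lemma 1 forbids (with $m=2k\ge4$). So $G$ is not strongly $\mathbb Z_{2k}$-connected, and Theorem 1 is proved. $\blacksquare$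

For $k=2$ the graph has $20$ vertices and is $6$-regular. The states are cyclic shifts of $0,1,2,3$, and in state $3$ the gadget must orient the nine-edge graph of Section 1 in the impossible way.

## 9. Infinitely many graphs for even moduli

To get infinitely many graphs we use longer rings. The state has to visit all residues but need not move at every step. Fix $r\ge m$ and put $\tau_j=1$ for $1\le j\le m-1$, $\tau_j=0$ for $m\le j\le r-1$, and $\tau_r=1$. Then
$$\sum_{j=1}^r\tau_j=m\equiv0\pmod m, \tag{6}$$
and if integers $a_1,\dots,a_r$ satisfy $a_{j+1}\equiv a_j+\tau_j\pmod m$ for $1\le j\le r-1$, then $a_1,\dots,a_m$ take all residues modulo $m$.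

**Proof of Theorem 2 for even $m=2k$.** Take the graph $G$ of Section 6 with $r\ge m$ copies. Sections 6 and 7 show that it is planar, $(2m-2)$-regular and $(2m-2)$-edge-connected. Keep $P$ on the gadgets as in (5), and put $P(s_j)=\tau_j-1$. To see that $P$ is admissible, note that each gadget contributes $4k-4\equiv-4\pmod m$. By (6), $\sum P\equiv-4r+\sum_j(\tau_j-1)\equiv-5r$, while $|E(G)|=r\bigl((3m-3)+2(m-1)\bigr)=5r(m-1)\equiv-5r\pmod m$.

Suppose an orientation with $d^+\equiv P\pmod m$ exists. The computation over $V(H_j)$ in Section 8 is unchanged and gives $b_j=a_j$. At $s_j$ we have $(m-1-b_j)+a_{j+1}\equiv\tau_j-1$, so $a_{j+1}\equiv a_j+\tau_j$. Hence some $j$ has $a_j=b_j=m-1$, and the out-degrees inside $H_j$ are $\equiv p_v\pmod m$, contradicting Lemma 1. Different $r$ give different numbers $5r$ of vertices, so there are infinitely many such graphs. $\blacksquare$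

## 10. Odd moduli: a bundle of $m$ edges and a mirrored pair

Let $m\ge5$ be odd, and try to repeat the construction. Keep $h$ without outside edges. By (4) its degree is $2p_h+m$, which is odd, so it cannot equal $2m-2$. To have degree at least $2m-2$ it must have degree at least $2m-1$, so $p_h\ge\frac{m-1}2$. Take
$$p_h=\tfrac{m-1}2,\qquad p_1=\tfrac{m-5}2,\qquad p_2=p_3=0,$$
with sum $m-3$. Then
$$e(hv_1)=m-2,\quad e(hv_2)=e(hv_3)=\tfrac{m+1}2,\quad e(v_1v_2)=e(v_1v_3)=\tfrac{m-3}2,\quad e(v_2v_3)=1 .$$
To reach degree $2m-2$, the vertex $v_i$ needs $m-2-2p_i$ outside edges: three at $v_1$, and $m-2$ each at $v_2$ and $v_3$. The total is $2m-1$, one more than two bundles of $m-1$. So we get one bundle of $m-1$ edges and one of $m$ edges. The bundle of $m$ edges has states $0,1,\dots,m$, and $0\equiv m$. If the $(m-1)$-bundle on the left is all forward, the residue of the right state $y$ only tells us that $y\in\{0,m\}$. Lemma 1 excludes $y=m$ and says nothing about $y=0$, and here the argument of Section 8 stops.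

The way past this is to use the ambiguous bundle twice. Attach a mirror-image gadget to its other end. If $y=m$, the first gadget is in the forbidden situation. If $y=0$, all $m$ edges point back, out of the second gadget, and we choose $P$ so that then the second one is in the forbidden situation.

**Construction.** Let $r\ge m$. Take $r$ blocks, cyclically arranged. Block $j$ consists of two copies $H_j,H_j'$ of $H$ (vertices of $H_j'$ are primed) between $s_{j-1}$ and $s_j$ (indices modulo $r$), with the bundles

* $A_j$ ($m-1$ edges): $m-2$ edges $s_{j-1}v_2$ and one edge $s_{j-1}v_1$;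
* $B_j$ ($m$ edges): $m-2$ edges $v_3v_3'$ and two edges $v_1v_1'$;
* $A_j'$ ($m-1$ edges): $m-2$ edges $v_2's_j$ and one edge $v_1's_j$.

**Planarity.** This step adapts the drawing of Section 6. In the strip $0\le x\le8$, $-2\le y\le 2$ put $s_{j-1}=(0,0)$ and $v_1,v_2,v_3,h$ as in Section 6, the primed vertices at the mirror images under $x\mapsto8-x$, so $v_1'=(6,1)$, $v_2'=(7,-1)$, $v_3'=(5,-1)$, $h'=(6,0)$, and $s_j=(8,0)$. The segments of the left half lie in $0\le x\le3$, those of the right half in $5\le x\le8$, and within each half there are no crossings by Section 6. The segment $v_1v_1'$ lies on $y=1$ for $2\le x\le6$; the rest of the drawing has $y<1$ except at $v_1,v_1'$. The segment $v_3v_3'$ lies on $y=-1$ for $3\le x\le5$; the rest of the drawing reaches $y=-1$ only on the segments $v_2v_3$, where $1\le x\le3$, and $v_3'v_2'$, where $5\le x\le7$. So these two segments cross nothing. The drawing meets $x=0$ and $x=8$ only in $s_{j-1}$ and $s_j$, and the strips can be glued cyclically as before.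

**Edge-connectivity.** This step applies Lemma 2 with $D=2m-2$. Contract everything outside one copy of $H$ to $z$. By the mirror symmetry, for both kinds of copies the result is a graph $\widehat H$ with $e(zv_1)=3$, $e(zv_2)=e(zv_3)=m-2$, $e(zh)=0$. Its degrees are
$$d(h)=2m-1,\qquad d(v_1)=d(v_2)=d(v_3)=2m-2,\qquad d(z)=2m-1.$$
For instance $d(v_1)=(m-2)+(m-3)+3$ and $d(v_2)=\frac{m+1}2+\frac{m-3}2+1+(m-2)$. All multiplicities are at most $m-2$: for $m\ge5$ we have $3\le m-2$ and $\frac{m+1}2\le m-2$, and the others are clear. So for a copy $X$ of $V(H)$:

* $d(X)=2m-1$;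
* a singleton in $X$ has cut at least $2m-2$;
* if $Y\subset X$ has $|Y|\in\{2,3\}$, its cut in $\widehat H$ has a side with exactly two vertices (either $Y$, or $z$ together with the vertex of $X\setminus Y$), so $d(Y)\ge2(2m-2)-2(m-2)=2m$.

If $X=Y\sqcup Y'$ with both parts nonempty, then $d(Y),d(Y')\ge2m-2$, and one part has size $2$ or $3$, so $\max(d(Y),d(Y'))\ge2m>d(X)$. These values do not change when other copies are contracted. Contracting all copies of $H$ gives a cycle of length $3r$ with all multiplicities at least $m-1$; every cut of it separates at least two consecutive pairs, so it is $(2m-2)$-edge-connected. Uncontract the copies one at a time and apply Lemma 2 at each step. The resulting graph is $(2m-2)$-edge-connected.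

Here $d(X)=2m-1$ exceeds $D$, so the condition $\max(d(Y),d(Y'))\ge d(X)$ in Lemma 2 is not implied by $d(Y),d(Y')\ge D$; it had to be checked separately.

**The residues.** This step prescribes $P$ so that each gadget has one forbidden situation. Put

* $P(v)=p_v+(\text{number of }B_j\text{-edges at }v)$ for $v\in V(H_j)$;
* $P(v')=p_v+(\text{number of }B_j\text{- and }A_j'\text{-edges at }v')$ for $v'\in V(H_j')$;
* $P(s_j)=\tau_j-1$, with $\tau_j$ as in Section 9.

Then $\sum_{H_j}P=(m-3)+m\equiv-3$ and $\sum_{H_j'}P=(m-3)+(2m-1)\equiv-4\pmod m$. By (6), $\sum P\equiv-3r-4r-r+\sum_j\tau_j\equiv-8r$, while $|E|=r\bigl(2(3m-3)+2(m-1)+m\bigr)\equiv-8r\pmod m$. So $P$ is admissible.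

**How the state moves.** This step repeats the computation of Section 8 for the three kinds of pieces. Suppose there is an orientation with $d^+\equiv P\pmod m$. Let $a_j,y_j,c_j$ be the numbers of edges of $A_j$, $B_j$, $A_j'$ directed from $s_{j-1}$ to $H_j$, from $H_j$ to $H_j'$, and from $H_j'$ to $s_j$, respectively. Thus $a_j,c_j\in\{0,\dots,m-1\}$ and $y_j\in\{0,\dots,m\}$. Summing out-degrees modulo $m$:

* over $H_j$: $(3m-3)+(m-1-a_j)+y_j\equiv-3$, so $y_j\equiv a_j+1$;
* over $H_j'$: $(3m-3)+(m-y_j)+c_j\equiv-4$, so $c_j\equiv y_j-1\equiv a_j$, hence $c_j=a_j$ since both lie in $\{0,\dots,m-1\}$;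
* at $s_j$: $(m-1-c_j)+a_{j+1}\equiv\tau_j-1$, so $a_{j+1}\equiv c_j+\tau_j=a_j+\tau_j$.

**The contradiction.** By Section 9, $a_1,\dots,a_m$ take all residues modulo $m$, so some $j$ has $a_j=c_j=m-1$. Then $y_j\equiv a_j+1\equiv0$, that is, $y_j\in\{0,m\}$.

If $y_j=m$, all $A_j$-edges enter $H_j$ and all $B_j$-edges leave it. The outside out-degree of each $v\in V(H_j)$ is its number of $B_j$-edges, so the out-degrees inside $H_j$ are $\equiv p_v\pmod m$. This contradicts Lemma 1.

If $y_j=0$, all $B_j$-edges are directed from $H_j'$ to $H_j$, so they leave $H_j'$. Since $c_j=m-1$, all $A_j'$-edges leave $H_j'$ too. The outside out-degree of each $v'\in V(H_j')$ is its number of $B_j$- and $A_j'$-edges, so the out-degrees inside $H_j'$ are $\equiv p_v\pmod m$. This again contradicts Lemma 1.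

So the graph is not strongly $\mathbb Z_m$-connected. It has $9r$ vertices, and $r\ge m$ is arbitrary, so there are infinitely many such graphs. Together with Section 9 this proves Theorem 2, and $m=2k+1$ with $k\ge2$ gives the $4k$-edge-connected planar graphs that are not strongly $\mathbb Z_{2k+1}$-connected. $\blacksquare$
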